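# Flow rules of full dimension on Galton–Watson trees

## The moment dichotomy for consistent flow rules

Let $(p_k)_{k\ge0}$ be an offspring law, let $Z$ have this law, let $m=\mathbf E[Z]$, and let $T$ be the corresponding Galton–Watson tree. All terms in the statement are explained right after it.

**Theorem.** Let $p_0=0$, $1<m<\infty$, and let $(p_k)$ be nondegenerate.

* (A) If $\mathbf E[Z^p]<\infty$ for some $p>1$, then every consistent flow rule $M$ that is not a.s. equal to $\mathrm{UNIF}$ satisfies $\dim_H M(T)\le\log m-c$ a.s., where $c=c(M)>0$ is deterministic.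
* (B) If $\mathbf E[Z^p]=\infty$ for every $p>1$, then there is a consistent flow rule $M$ with $M(T)\ne\mathrm{UNIF}_T$ a.s. and $\dim_H M(T)=\log m$ a.s. The rule can be chosen invariant under isomorphisms of rooted trees, and also to charge every vertex a.s.

The theorem answers a question posed in "Unsolved Problems Concerning Random Walks on Trees" (https://rdlyons.pages.iu.edu/pdf/opentree7.pdf): is it true, as conjectured there, that every consistent flow rule $M\ne\mathrm{UNIF}$ a.s. has $\dim_H M(T)<\log m$ a.s.? By the theorem, the conjecture holds for an offspring law if and only if $\mathbf E[Z^p]<\infty$ for some $p>1$. As stated, for all laws with finite mean, it is false. It is false even under $\mathbf E[Z\log Z]<\infty$: take $p_k=c\,k^{-2}(\log k)^{-3}$ for $k\ge2$. Then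
$$m=c\sum k^{-1}(\log k)^{-3}<\infty,\quad \mathbf E[Z\log Z]=c\sum k^{-1}(\log k)^{-2}<\infty,\quad \mathbf E[Z^p]=c\sum k^{p-2}(\log k)^{-3}=\infty\ (p>1).$$

**Trees and boundary.** Trees are rooted plane trees with finite degrees; the *degree* of a vertex is its number of children. Since $p_0=0$ there is no extinction. For a vertex $v$, $|v|$ is its generation, $T_v$ its descendant tree, $v_j$ its ancestor in generation $j$; $T_1,\dots,T_Z$ are the descendant trees of the children of the root, and $Z_n$ is the size of generation $n$. The boundary $\partial T$ is the set of rays $\xi=(\xi_0,\xi_1,\dots)$ from the root, with metric $d(\xi,\eta)=e^{-|\xi\wedge\eta|}$, where $|\xi\wedge\eta|$ is the number of shared edges. Write $[v]$ for the set of rays through $v$, a *cylinder of order* $|v|$; its diameter is at most $e^{-|v|}$. Write $T(\xi_n)=T_{\xi_n}$.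

**Dimension of a measure.** $\dim_H(\mu)=\inf\{\dim_HE:\mu(\partial T\setminus E)=0\}$. It measures how small a set can carry $\mu$. A point mass has dimension $0$.

**Limit uniform measure.** $\mathrm{UNIF}_T$ is the weak limit of the uniform measures on generation $n$. By the Seneta–Heyde theorem there are constants $c_n$ with $c_{n+1}/c_n\to m$ and $Z_n/c_n\to\widetilde W(T)\in(0,\infty)$ a.s. Counting the generation-$n$ vertices below $v$ gives
$$\mathrm{UNIF}_T([v])=\lim_n\frac{Z_{n-|v|}(T_v)}{Z_n(T)}=m^{-|v|}\,\frac{\widetilde W(T_v)}{\widetilde W(T)}>0 .\tag{1}$$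
So at the root, $\mathrm{UNIF}$ splits its mass in proportion to the numbers $\widetilde W(T_i)$: if there are two children with $\widetilde W(T_1)=2\widetilde W(T_2)$, they get $2/3$ and $1/3$.

**Consistent flow rule.** A measurable map $T\mapsto M(T)$, with $M(T)$ a probability measure on $\partial T$, such that for every child of the root whose descendant tree $T'$ has positive $M(T)$-measure, $M(T)$ conditioned on $\partial T'$ equals $M(T')$. We abbreviate $M(v)=M(T)([v])$.

In words: how the mass splits at a vertex depends only on the tree below that vertex, always through the same recipe. The recipe may look at the whole infinite tree below. Examples are the equally splitting flow (each vertex splits its mass equally among its children), $\mathrm{UNIF}$, and the harmonic measures of the walks $\mathrm{RW}_\lambda$, $0<\lambda<m$, which step from a vertex with $k$ children to the parent with probability $\lambda/(\lambda+k)$ and to each child with probability $1/(\lambda+k)$. Another example: always go to the first child, so $M(T)$ is the point mass on the leftmost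 ray. A non-example: split equally at the root and go to the first child everywhere else. If $T_1$ has root degree at least $2$, then $M(T)$ conditioned on $\partial T_1$ is a point mass, while $M(T_1)$ is not.

The source recalls that if $\mathbf E[Z\log Z]<\infty$ then a.s. $\dim_H\partial T=\dim_H\mathrm{UNIF}_T=\log m$, and that the harmonic measures of $\mathrm{RW}_\lambda$, $0<\lambda<m$, have dimension a.s. less than $\log m$. The question is whether $\mathrm{UNIF}$ alone can have full dimension.

## One-step probabilities, a 0–1 law, and three rules for dimension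

**One-step description.** Put $\theta_T(i)=M(T)(\partial T_i)$. Consistency gives
$$M(v)=\prod_{j<|v|}\theta_{T_{v_j}}(v_{j+1}),\tag{2}$$
where $\theta_{T_{v_j}}(v_{j+1})$ is the probability of the step $v_j\to v_{j+1}$ (both sides vanish as soon as one factor does). Conversely, every measurable choice $T\mapsto\theta_T$ of a probability vector on the children of the root defines a consistent flow rule by (2). So to build a rule it is enough to say how the root splits.

**Branching property.** $\mathbf P$ denotes the law GW of $T$. Given the first $n$ generations, the trees $T_v$, $|v|=n$, are i.i.d. GW. Hence a property that holds for GW-a.e. tree holds a.s. for all $T_v$, $v\in T$, at once. We write $\mathrm{GW}\times M$ for the law of $(T,\xi)$ when $T\sim$ GW and, given $T$, $\xi\sim M(T)$.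

**0–1 law.** Let $A=\{M(T)=\mathrm{UNIF}_T\}$ and $f(s)=\sum_kp_ks^k$. Since $\mathrm{UNIF}$ charges every vertex and both rules are consistent, $T\in A$ forces $T_i\in A$ for all $i$. So $\mathbf P(A)\le f(\mathbf P(A))$. Because $p_0=0$ and $p_1<1$, we have $f(s)\le p_1s+(1-p_1)s^2<s$ on $(0,1)$. Hence $\mathbf P(A)\in\{0,1\}$: "not a.s. equal to UNIF" and "a.s. not equal to UNIF" are the same.

**Three rules for dimension.**

* (D1) If for $M$-a.e. $\xi$ we have $M(\xi_n)\ge e^{-sn}$ for all large $n$, then $\dim_HM\le s$. Indeed $\{\xi:M(\xi_n)\ge e^{-sn}\ \forall n\ge n_0\}$ is covered, for each $n\ge n_0$, by at most $e^{sn}$ cylinders of order $n$, so it has dimension at most $s$. The union over $n_0$ carries $M$.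
* (D2) If $\liminf_n-\frac1n\log M(\xi_n)\ge s$ for $M$-a.e. $\xi$, then $\dim_HM\ge s$. Let $0<s'<s$ and $M(\partial T\setminus E)=0$. For some $n_0$ the set $E'=\{\xi\in E:M(\xi_n)\le e^{-s'n}\ \forall n\ge n_0\}$ has positive mass. A set of diameter $e^{-n}$, $n\ge n_0$, lies in a cylinder of order $n$; if it meets $E'$, its mass is at most its diameter to the power $s'$. A single point of $E'$ has mass $0$. So every cover of $E'$ by sets of diameter at most $e^{-n_0}$ satisfies $\sum(\mathrm{diam})^{s'}\ge M(E')>0$, and $\dim_HE\ge s'$.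
* (D3) $\dim_H\partial T\le\log m$ a.s.: since $\mathbf E[Z_n]=m^n$, Borel–Cantelli gives $Z_n\le n^2m^n$ eventually. Use the cover by all cylinders of order $n$.

## Binary trees and the equally splitting flow, by hand

**A tree with no randomness.** Let $Z\equiv2$ (excluded in the theorem, but instructive). Every $T_v$ is the same tree, so a consistent rule is a single vector $(q,1-q)$. Along an $M$-random ray, $-\log M(\xi_n)$ is a sum of i.i.d. terms. By the law of large numbers and (D1), (D2), $\dim_HM=-q\log q-(1-q)\log(1-q)$, which is less than $\log2$ unless $q=\frac12$.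

**Equal splitting.** Let $M$ be the equally splitting flow on a nondegenerate GW tree. The child $\xi_1$ is chosen without looking at the subtrees. So $T(\xi_1)$ is again a GW tree, independent of the root degree, and the degrees of $\xi_0,\xi_1,\dots$ are i.i.d. copies of $Z$. By (2) and the law of large numbers,
$$-\tfrac1n\log M(\xi_n)=\tfrac1n\sum_{t<n}\log\deg(\xi_t)\to\mathbf E[\log Z]\quad\text{a.s.}$$
So $\dim_HM=\mathbf E[\log Z]<\log m$, by strict Jensen. For $Z\in\{1,2\}$ with probability $\frac12$ each this is $\log\sqrt2$, against $\log\frac32$. No moment assumption was needed, and the independence of $T(\xi_1)$ made it easy.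

## Entropy drift along a ray, and its obstacle

Suppose $\mathbf E[Z^p]<\infty$ for some $p>1$; then $\mathrm{UNIF}_T(v)=m^{-|v|}W(T_v)/W(T)$ with $W=\lim Z_n/m^n>0$ (proved below). Write $u(v)$ for this number and $u_T$ for its one-step vector at the root. The natural approach compares $M$ with $u$ along an $M$-random ray:
$$-\log M(\xi_n)=n\log m+\log W(T)-\log W(T(\xi_n))-\sum_{t<n}\log\frac{\theta_{T(\xi_t)}(\xi_{t+1})}{u_{T(\xi_t)}(\xi_{t+1})} .$$
Given $T$ and $\xi_0,\dots,\xi_t$, the mean of the $t$th summand is the relative entropy $\sum_i\theta(i)\log(\theta(i)/u(i))$ at $T(\xi_t)$. It is nonnegative, and positive exactly when $\theta\ne u$ there. So each visit of the ray to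
$$D=\{T:\theta_T\text{ differs from }u_T\text{ by a definite amount}\}$$
pushes $-\log M(\xi_n)$ below $n\log m$. If the ray visits $D$ a positive fraction of the time, we expect a dimension drop.

Here is where this stops. We know $\mathbf P(D)>0$ for the GW law, but under $\mathrm{GW}\times M$ the tree $T(\xi_n)$ is not GW: the rule sees the whole tree below it and may steer away from $D$. With a shift-invariant probability measure absolutely continuous with respect to $\mathrm{GW}\times M$ one could try the ergodic theorem. A general rule need not have one; the rule built for (B) has none, as we will check.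

The way past is to count all vertices, not only those $M$ likes. If the vertices in generation $n$ whose ancestral line visits $D$ fewer than $an$ times are exponentially fewer than $m^n$, then a rule avoiding $D$ is squeezed into a set of dimension below $\log m$, and a rule that does not avoid $D$ pays at $D$. Either way it loses. This counting statement does not mention $M$ at all.

When $D$ depends only on the root degree, the count is immediate. Let $N_D(v)=\#\{j<|v|:T_{v_j}\in D\}$ and $D=\{\deg(\text{root})\in S\}$. Then generation by generation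
$$\mathbf E\sum_{|v|=n}e^{-N_D(v)}=\big(\mathbf E[Ze^{-\mathbf 1\{Z\in S\}}]\big)^n=\big(m-(1-e^{-1})\mathbf E[Z;Z\in S]\big)^n,$$
exponentially smaller than $m^n$ as soon as $\mathbf P(Z\in S)>0$. For a $D$ that looks at the whole tree, $\mathbf 1_D(T)$ and the subtrees are dependent and there is no product formula. We need a substitute for independence.

## Averaging over a generation contracts centred functions

From here to the end of the proof of (A), $\mathbf E[Z^p]<\infty$ with, without loss of generality, $1<p\le2$; $\|\cdot\|$ is the $L^p(\mathrm{GW})$ norm. For $g$ a function on trees put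
$$Ug(T)=\frac1m\sum_ig(T_i),\qquad U^ng(T)=m^{-n}\sum_{|v|=n}g(T_v),\qquad W_n=U^n1=Z_n/m^n .$$
By the branching property $\mathbf E[Ug]=\mathbf E[g]$.

**Step 1 (contraction).** The purpose is to show that if $\mathbf E[g]=0$, then
$$\|U^ng\|\le4\,m^{-n(p-1)/p}\,\|g\| .\tag{3}$$
For $p=2$ orthogonality does it: given generation $n$ the $g(T_v)$ are independent and centred, so $\mathbf E|U^ng|^2=m^{-2n}m^n\|g\|^2$. For general $p$ we first prove that for finitely many independent centred $X_i\in L^p$,
$$\mathbf E\Big|\sum X_i\Big|^p\le4\sum\mathbf E|X_i|^p .$$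
Let $(X_i')$ be an independent copy and $(r_i)$ independent uniform signs. Averaging over the copy (Jensen) gives $\mathbf E|\sum X_i|^p\le\mathbf E|\sum(X_i-X_i')|^p$. By symmetry the right side equals $\mathbf E|\sum r_i(X_i-X_i')|^p$. Jensen for the average over signs, valid as $p/2\le1$, bounds this by $\mathbf E(\sum|X_i-X_i'|^2)^{p/2}$. Since $(\sum t_i)^{p/2}\le\sum t_i^{p/2}$ for $t_i\ge 0$, this is at most $\sum\mathbf E|X_i-X_i'|^p\le2^p\sum\mathbf E|X_i|^p$, and $2^p\le4$. Apply the inequality given the first $n$ generations, with the $g(T_v)$ as summands: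
$$\mathbf E|U^ng|^p\le m^{-np}\cdot4\,\mathbf E[Z_n]\,\|g\|^p=4m^{-n(p-1)}\|g\|^p ,$$
which is (3), as $4^{1/p}\le4$.

**Step 2 (the limit $W$).** The purpose is to get $W$ and a formula for UNIF. We have $W_{n+1}-W_n=U^n(Z/m-1)$, with $Z/m-1$ centred and in $L^p$. By (3) the increments are summable in $L^p$, so $W_n\to W$ in $L^p$ and $\mathbf E[W]=1$; the convergence is also a.s., since $W_n$ is a nonnegative martingale. Passing to the limit in $W_{n+1}(T)=\frac1m\sum_iW_n(T_i)$,
$$W(T)=\frac1m\sum_iW(T_i).$$
So $\mathbf P(W=0)$ is a fixed point of $f$, not $1$ because $\mathbf E[W]=1$, hence $0$. Thus $W>0$ a.s., and as in (1)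
$$u(v):=\mathrm{UNIF}_T(v)=m^{-|v|}\frac{W(T_v)}{W(T)},\qquad u_T(i)=\frac{W(T_i)}{mW(T)} .$$
This step used only $p_0=0$, $m>1$ and $\mathbf E[Z^p]<\infty$.

## Few vertices avoid a set of positive probability

**Proposition 1.** Let $D$ be a measurable set of trees with $\mathbf P(D)>0$, and $N_D(v)=\#\{j<|v|:T_{v_j}\in D\}$. There are $C<\infty$ and $a>0$ with
$$\mathbf E\sum_{|v|=n}e^{-N_D(v)}\le C\,m^n\,e^{-2an}\qquad\text{for all }n .\tag{4}$$

**Step 1 (from vertices to an operator).** This step replaces (4) by the decay of one numerical sequence. Let $\varphi=e^{-\mathbf 1_D}$, fix $k\ge1$ with $8m^{-k(p-1)/p}\le\frac12$, and let $Vg=\varphi\,U^kg$. Iterating,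
$$V^l1(T)=m^{-kl}\sum_{|v|=kl}\ \prod_{j<l}\varphi(T_{v_{kj}}) .$$
Let $n=kl+r$, $0\le r<k$. We have $e^{-N_D(v)}=\prod_{j<n}\varphi(T_{v_j})$ and all factors are at most $1$. Keeping only those at generations $r,r+k,\dots,r+k(l-1)$,
$$m^{-n}\sum_{|v|=n}e^{-N_D(v)}\le U^rV^l1 .$$
The right side has mean $e_l:=\mathbf E[V^l1]$. So it suffices that $e_l\le C'\varrho^{-l}$ for some $\varrho>1$: then (4) holds with $2a=(\log\varrho)/k$ and $C=C'\varrho$. Note $0\le e_l\le\mathbf E[U^{kl}1]=1$ and $e_0=1$.

**Step 2 (a renewal equation).** This step extracts the mean at each iteration, leaving a contraction. Put $\psi=\varphi W_k\in L^p$ and $Rg=\varphi\,U^k(g-\mathbf E g)$. Then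
$$Vg=\psi\,\mathbf E[g]+Rg,\qquad R1=0,\qquad\|Rg\|\le4m^{-k(p-1)/p}\cdot2\|g\|\le\tfrac12\|g\|,$$
by (3) and $\|g-\mathbf Eg\|\le2\|g\|$. Applying this to $g=V^{l-1}1$ gives $V^l1=e_{l-1}\psi+RV^{l-1}1$. Iterating, and using $R^l1=0$ for $l\ge1$,
$$V^l1=\sum_{j=0}^{l-1}e_{l-1-j}R^j\psi,\qquad e_l=\sum_{j=0}^{l-1}b_j\,e_{l-1-j},\qquad b_j:=\mathbf E[R^j\psi],\quad|b_j|\le2^{-j}\|\psi\| .\tag{5}$$
With $b(z)=\sum_jb_jz^j$, analytic in $|z|<2$, (5) says that for $|z|<1$
$$\Big(\sum_le_lz^l\Big)\big(1-zb(z)\big)=1 .$$

**Step 3 ($b(1)\ne1$).** This step rules out a pole at $z=1$, and it is where $\mathbf P(D)>0$ enters. Suppose $b(1)=1$. Let $h=\sum_{j\ge0}R^j\psi\in L^p$. Then $\mathbf E[h]=b(1)=1$ and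
$$Vh=\psi\cdot1+Rh=\psi+(h-\psi)=h .$$
Hence $|h|\le\varphi\,U^k|h|\le U^k|h|$. The two outer terms have the same finite mean, so a.s.
$$|h|=\varphi\,U^k|h|=U^k|h| .$$
By the branching property this holds at all vertices, and iterating gives $|h|=U^{kl}|h|=\mathbf E|h|\,W_{kl}+U^{kl}(|h|-\mathbf E|h|)$. By (3) the last term tends to $0$ in $L^p$. So $|h|=\mathbf E|h|\,W>0$ a.s., because $\mathbf E|h|\ge1$. Now $\varphi\,U^k|h|=U^k|h|=|h|>0$ forces $\varphi=1$ a.s., that is $\mathbf P(D)=0$: a contradiction.

**Step 4 (exponential decay).** This step turns $b(1)\ne1$ into a rate. Recall Pringsheim's theorem: a power series with nonnegative coefficients and finite radius of convergence $\varrho_0>0$ has no analytic continuation to a neighbourhood of $\varrho_0$. The radius of $\sum e_lz^l$ is at least $1$. It is not $1$, since $1/(1-zb(z))$ is analytic near $z=1$ and continues the sum. So it is greater than $1$, and $e_l\le C'\varrho^{-l}$ for some $\varrho>1$. $\square$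

## Hellinger sums and the dimension drop

**Lemma 2.** There are $C<\infty$, $\beta>0$ with $\mathbf P(W<x)\le Cx^\beta$ for $0<x\le1$.

*Proof.* Let $\Psi(s)=\mathbf E[e^{-sW}]$. The recursion for $W$ gives $\Psi(ms)=f(\Psi(s))$. Since $p_0=0$, $s\mapsto f(s)/s$ is nondecreasing, and $\Psi$ is nonincreasing. Put $\gamma=f(\Psi(1))/\Psi(1)$; then $0<\gamma<1$ because $0<\Psi(1)<1$. For $k\ge0$, $\Psi(m^{k+1})=f(\Psi(m^k))\le\gamma\Psi(m^k)$, so $\Psi(m^k)\le\gamma^k$. By Markov, $\mathbf P(W<m^{-k})\le e\Psi(m^k)\le e\gamma^k$. For $m^{-k-1}<x\le m^{-k}$ this gives $\mathbf P(W<x)\le e\gamma^{-1}\gamma^{k+1}\le e\gamma^{-1}x^\beta$ with $\beta=\log(1/\gamma)/\log m$. $\square$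

Now let $M$ be a consistent rule that is not a.s. UNIF.

**Step 1 (a deterministic loss at $D$).** This step chooses $D$ and replaces the entropy drift by an inequality valid for a.e. tree with no reference to the law of $\xi$. Let
$$H(T)=\sum_i\sqrt{\theta_T(i)\,u_T(i)}\le1 ,$$
by Cauchy–Schwarz, with equality iff $\theta_T=u_T$. If $H=1$ a.s., then a.s. $\theta_{T_v}=u_{T_v}$ for all $v$ and $M=\mathrm{UNIF}$ a.s., which is excluded. So for some $\varepsilon\in(0,1)$ the set $D=\{H\le1-\varepsilon\}$ has $\mathbf P(D)>0$. We claim that a.s., for all $n$,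
$$\sum_{|v|=n}\sqrt{M(v)u(v)}\,(1-\varepsilon)^{-N_D(v)}\le1 .\tag{6}$$
Call the left side $S_n(T)$; $S_0=1$. Decomposing at the root,
$$S_n(T)=(1-\varepsilon)^{-\mathbf 1_D(T)}\sum_i\sqrt{\theta_T(i)u_T(i)}\;S_{n-1}(T_i)\le(1-\varepsilon)^{-\mathbf 1_D(T)}H(T)\le1 ,$$
by induction and the definition of $D$. The square roots are used because such sums multiply exactly down the tree.

**Step 2 (constants).** This step fixes the size of the gap. Take $a,C$ from Proposition 1 for this $D$, and $\beta$ from Lemma 2, with $C$ enlarged to serve in both. Choose $K$ with $\beta K\ge2$ and $c>0$ with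
$$c<a,\qquad\tfrac12(K+1)c<a\,|\log(1-\varepsilon)| .$$

**Step 3 (vertices of small mass carry little mass).** The purpose is to show that $\mathcal G_n=\{v:|v|=n,\ M(v)<m^{-n}e^{cn}\}$ has $M$-mass summable in $n$. Cover $\mathcal G_n$ by three sets.

1. *$N_D(v)\le an$.* On these vertices $e^{-N_D(v)}\ge e^{-an}$, so by (4) their expected number in generation $n$ is at most $e^{an}\cdot Cm^ne^{-2an}=Cm^ne^{-an}$. Those in $\mathcal G_n$ have expected total mass at most $Ce^{(c-a)n}$.
2. *$W(T_v)<e^{-Kcn}$.* By the branching property and Lemma 2 the expected number is at most $m^nCe^{-\beta Kcn}\le Cm^ne^{-2cn}$. Those in $\mathcal G_n$ have expected mass at most $Ce^{-cn}$.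
3. *$N_D(v)>an$ and $W(T_v)\ge e^{-Kcn}$.* Then $u(v)\ge m^{-n}e^{-Kcn}/W(T)$, so for $v\in\mathcal G_n$ we have $M(v)\le e^{(K+1)cn}W(T)u(v)$, and therefore $M(v)\le e^{(K+1)cn/2}W(T)^{1/2}\sqrt{M(v)u(v)}$. By (6), the sum of $\sqrt{M(v)u(v)}$ over these vertices is at most $(1-\varepsilon)^{an}$. So their mass is at most $e^{(K+1)cn/2}W(T)^{1/2}(1-\varepsilon)^{an}$.

All three bounds are summable in $n$ (the first two in expectation, hence the masses are a.s. summable; the third by the choice of $c$).

**Step 4 (conclusion of (A)).** By Borel–Cantelli under $M(T)$, a.s. for $M(T)$-a.e. $\xi$ we have $M(\xi_n)\ge e^{-n(\log m-c)}$ for all large $n$. By (D1), $\dim_HM(T)\le\log m-c$ a.s., and $c$ depends only on $M$ and the offspring law. This proves (A). $\blacksquare$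

## Heavy tails: vertices of degree $x$ that lead back to degree $x$

From now on $\mathbf E[Z^p]=\infty$ for every $p>1$. Two facts follow.

*Fact 1.* For every $\varepsilon>0$ there are arbitrarily large integers $x$ with $\mathbf P(Z\ge x)\ge x^{-1-\varepsilon}$. Otherwise $\mathbf P(Z\ge x)<x^{-1-\varepsilon}$ for all large $x$, and $\mathbf E[Z^{1+\varepsilon/2}]\le C+\sum_x(1+\tfrac\varepsilon2)x^{\varepsilon/2}x^{-1-\varepsilon}<\infty$. In particular $Z$ is unbounded.

*Fact 2.* For every $\alpha>0$, $\mathbf P(Z_\ell\ge m^{(1-\alpha)\ell})\ge\frac12$ for all large $\ell$. Replace $Z$ by $\min(Z,K)\ge1$, with mean $m_K\uparrow m$, and take $K$ with $m_K>\max(1,m^{1-\alpha})$. The pruned process has bounded offspring and no extinction, so $m_K^{-n}$ times its size has an a.s. positive limit (Step 2 of the section on averaging). Hence $Z_\ell\ge m^{(1-\alpha)\ell}$ eventually a.s.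

Here is the heuristic. Suppose $\mathbf P(Z\ge x)\approx x^{-1-\varepsilon}$, and stand at a vertex of degree $x$. At $\ell+1$ generations below there are about $x\,m^\ell$ vertices, of which about
$$x\cdot m^\ell\cdot x^{-1-\varepsilon}=m^\ell x^{-\varepsilon}$$
again have degree at least $x$: the high degree pays for its own rarity. A rule that always heads for such a vertex, splitting equally among the children that lead to one, has about $m^\ell x^{-\varepsilon}$ choices every $\ell+1$ steps. Its exponent is about $\frac{\ell\log m-\varepsilon\log x}{\ell+1}$, close to $\log m$ if $\ell$ is large and $\varepsilon\log x\ll\ell$; and $\ell$ can be as small as a small multiple of $\log x$, so the vertices in question stay rare.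

A first attempt takes one such $x$. Three things are missing.

* A vertex of degree at least $x$ may have too few children that lead to the next one. The targets must be vertices that offer enough choices, leading to vertices that offer enough choices, and so on forever. This calls for a recursive definition.
* One $x$ gives only the bound $\log N/(\ell+1)$ with $N\le m^\ell$, which is below $\log m$. So we need levels $x_1<x_2<\cdots$ with improving bounds, and the ray must climb through all of them.
* Each change of level can waste up to $\ell_i$ steps of travel with no choice at all. These must be negligible against the elapsed time, so level $j$ must not come into sight too early.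

## The good sets $G_j$ and the distances $\rho_j$

**Parameters.** Let $\kappa=4\log m+4/\log m$ (so $\kappa\ge8$) and, for $j\ge1$, $\varepsilon_j=(\kappa+j)^{-2}$, $\alpha_j=1/(j+1)$. For integers $x_1<x_2<\cdots$, to be chosen, put
$$q_j=\mathbf P(Z\ge x_j),\quad\ell_j=\Big\lfloor\tfrac{\log x_j}{\kappa+j}\Big\rfloor,\quad y_j=m^{(1-\alpha_j)\ell_j},\quad N_j=\Big\lfloor\tfrac{y_jx_j^{-\varepsilon_j}}{16}\Big\rfloor,\quad L_j=\Big\lfloor\tfrac{\log x_j}{4\log m}\Big\rfloor .$$
Here $\ell_j$ is the range of sight at level $j$, $N_j$ the guaranteed number of choices, and $L_j$ a time before which level $j$ should not be seen. Since $\kappa>4\log m$, $N_j\le y_j\le m^{\ell_j}\le x_j^{1/4}$. Since $\log x_j\le(\kappa+j)(\ell_j+1)$, we have $\varepsilon_j\log x_j\le(\ell_j+1)/(\kappa+j)$, so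
$$\log\big(y_jx_j^{-\varepsilon_j}\big)\ge\ell_j\Big[(1-\alpha_j)\log m-\tfrac1{\kappa+j}\Big]-1 .\tag{7}$$
The bracket is at least $\frac12\log m-\frac14\log m>0$, as $\alpha_j\le\frac12$ and $\frac1{\kappa+j}\le\frac1\kappa\le\frac14\log m$.

**Definition (good sets).** Let $G_j^{(0)}=\{\text{root degree}\ge x_j\}$. Let $G_j^{(r+1)}$ be the set of $T$ with root degree $\ge x_j$ and at least $N_j$ children whose tree $T_i$ contains a vertex $w$ at distance $\le\ell_j$ from the root of $T_i$ with $T_w\in G_j^{(r)}$. Let $G_j=\bigcap_rG_j^{(r)}$.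

By induction the $G_j^{(r)}$ are measurable, isomorphism invariant and decreasing in $r$.

**Definition (distance).** $\rho_j(T)=\min\{|w|:T_w\in G_j\}$ if this is at most $\ell_j$, and $\rho_j(T)=\infty$ otherwise.

For instance, if the root of $T$ has degree below $x_j$, if $T_1\in G_j$ and $\rho_j(T_i)=\infty$ for the other $i$, then $\rho_j(T)=1$ (when $\ell_j\ge1$). If instead $\rho_j(T_1)=\ell_j$, then $\rho_j(T)=\infty$: the target has just dropped out of sight.

**Step 1 (recursion for $\rho_j$).** This step shows that the infinite definition closes up in one generation. Among the finitely many vertices $w$ within distance $\ell_j+1$ of the root, the set of $w$ with $T_w\in G_j^{(r)}$ decreases in $r$ and, for large $r$, equals the set with $T_w\in G_j$. Hence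
$$T\in G_j\iff\text{root degree}\ge x_j\ \text{ and }\ \#\{i:\rho_j(T_i)\le\ell_j\}\ge N_j .\tag{8}$$
($\Rightarrow$: apply $T\in G_j^{(r+1)}$ for a large $r$. $\Leftarrow$: $G_j\subset G_j^{(r)}$ gives $T\in G_j^{(r+1)}$ for all $r$.) Also $\rho_j(T)=0$ if $T\in G_j$; otherwise
$$\rho_j(T)=1+\min_i\rho_j(T_i)\ \text{ if this is }\le\ell_j,\qquad\rho_j(T)=\infty\ \text{ if not}.\tag{9}$$
In particular $\rho_j(T)$ is a function of $Z$ and $\rho_j(T_1),\dots,\rho_j(T_Z)$.

**Step 2 (choice of the $x_j$).** This step fixes all sizes. Fix $k_0\ge2$ with $p_{k_0}>0$; let $d_j=\min\{d\ge x_j:p_d>0\}$ and $g_j=\mathbf P(G_j)$, which depends only on $j$ and $x_j$. Choose $x_j$ recursively with $q_j\ge x_j^{-1-\varepsilon_j}$ (Fact 1) and so large that: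

* (i) $N_j\ge4$, $\mathbf P(Z_{\ell_j}\ge y_j)\ge\frac12$, $mx_j^{-3/4}\le2$;
* (ii) $(\ell_j+1)m\le x_j^{1/4}$ and $x_j^{-1/2}\le2^{-j-1}\min(1,g_1,\dots,g_{j-1})$;
* (iii) $(L_j+1)x_j^{-1/4}\le2^{-j}$;
* (iv) $\ell_j\ge\max(j,2,2\ell_{j-1})$ with $\ell_0=0$; $x_1>k_0$; $x_j>d_{j-1}$ for $j\ge2$.

For fixed $j$, $\ell_j\to\infty$ as $x_j\to\infty$. So (i) is possible by (7) and Fact 2, and the rest is clear provided $g_1,\dots,g_{j-1}>0$. That is the next lemma, whose proof for an index $i$ uses only $q_i\ge x_i^{-1-\varepsilon_i}$ and (i).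

**Lemma 3.** $g_j\ge q_j/2>0$.

*Proof.* Drop the index $j$ and let $g^{(r)}=\mathbf P(G^{(r)})$. We show $g^{(r)}\ge q/2$ for all $r$ by induction; $g^{(0)}=q$. Suppose $g^{(r)}\ge q/2$, and let $s$ be the probability that a GW tree contains some $w$ with $|w|\le\ell$ and $T_w\in G^{(r)}$. Using generation $\ell$ only and (i),
$$s\ge\mathbf E\big[1-(1-\tfrac q2)^{Z_\ell}\big]\ge\tfrac12\big(1-e^{-qy/2}\big)\ge\frac{qy}8 .$$
The last inequality holds because $q\le m/x$ (Markov) and $y\le x^{1/4}$ give $qy/2\le\frac12mx^{-3/4}\le1$, and $1-e^{-t}\ge t/2$ on $[0,1]$. Given $Z=d\ge x$, the number of children of the required kind is $\mathrm{Bin}(d,s)$, with mean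
$$\mu\ge\frac{xqy}8\ge\frac{yx^{-\varepsilon}}8\ge\max(2N,8),$$
by the definition of $N$ and $N\ge4$. By Chebyshev this number is at least $\mu/2\ge N$ with probability at least $1-4/\mu\ge\frac12$. So $g^{(r+1)}\ge q/2$. Let $r\to\infty$. $\square$

**Step 3 (good vertices are rare).** This step provides the bounds that control when level $j$ is seen. By $g_j\le q_j\le m/x_j$, $m^{\ell_j}\le x_j^{1/4}$ and (ii),
$$\mathbf P(\rho_j(T)<\infty)\le\sum_{\ell\le\ell_j}m^\ell g_j\le(\ell_j+1)m^{\ell_j}\frac m{x_j}\le x_j^{-1/2} .\tag{10}$$
Let $\mathcal J(T)=\sup\{j\ge1:\rho_j(T)<\infty\}$, with $\sup\emptyset=0$: the highest level in sight. By (10), (ii) and Borel–Cantelli, a.s. $\mathcal J(T_v)<\infty$ for all $v\in T$. Moreover the expected number of $v$ with $|v|\le L_j$ and $\rho_j(T_v)<\infty$ is at most $(L_j+1)m^{L_j}x_j^{-1/2}\le(L_j+1)x_j^{-1/4}\le2^{-j}$. So a.s. there is $j(T)<\infty$ with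
$$\rho_j(T_v)=\infty\qquad\text{whenever }j\ge j(T)\text{ and }|v|\le L_j .\tag{11}$$

## The rule: pursue the highest level in sight

Given $T$ with $J=\mathcal J(T)$, the root splits as follows.

* If $J=0$ (or $J=\infty$, a null event): equally among all children.
* If $1\le J<\infty$ and $\rho_J(T)=0$ (*arrival*): equally among the children with $\rho_J(T_i)\le\ell_J$. There are at least $N_J$ of them by (8).
* If $1\le J<\infty$ and $\rho_J(T)\ge1$ (*travel*): equally among the children with $\rho_J(T_i)=\rho_J(T)-1$. There is at least one by (9).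

Everything here is measurable and isomorphism invariant, so (2) defines a consistent flow rule $M$, invariant under isomorphisms. The rule has no memory: it recomputes $\mathcal J$ from the tree below. Since the chosen children have $\rho_J(T_i)<\infty$, a.s. along $M(T)$-a.e. ray $\mathcal J(T(\xi_n))$ is nondecreasing. Put $\mathcal E_0=\{\mathcal J=0\}$ and, for $J\ge1$,
$$\mathcal E_J=\{\mathcal J=J,\ \rho_J=0\}=\{T\in G_J,\ \rho_j(T)=\infty\ \forall j>J\} .$$

## The level tends to infinity along almost every ray

The rule never leaves level $J$ on purpose. It climbs because of the finite range of sight: a level-$(J+1)$ target at distance exactly $\ell_{J+1}+1$ is invisible now and may be visible after one step.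

**Lemma 4.** For every $J\ge0$, $\mathbf P(\mathcal E_J)>0$ and
$$\pi_J:=(\mathrm{GW}\times M)\big(\mathcal J(T(\xi_1))>J\,\big|\,T\in\mathcal E_J\big)>0 .$$

*Proof.* **Step 1 (positivity of $\mathbf P(\mathcal E_J)$).** The purpose is to have the building blocks. By (10) and (ii), $\mathbf P(\mathcal E_J)\ge g_J-\sum_{j>J}2^{-j-1}g_J>0$ for $J\ge1$, and $\mathbf P(\mathcal E_0)\ge1-\sum_{j\ge1}2^{-j-1}>0$. Also, a tree with root degree $k_0<x_1$ lies in no $G_j$, so for it (9) always applies.

**Step 2 (a tree that barely sees level $J+1$; $J\ge1$).** The purpose is a subtree in which the level-$(J+1)$ target is at the edge of sight. Let $\mathcal S_J$ be the event: the root has degree $k_0$; $T_1\in\mathcal E_J$; $T_3,\dots,T_{k_0}\in\mathcal E_0$; in $T_2$ all vertices of generations $0,\dots,\ell_{J+1}-2$ have degree $k_0$, and of the vertices of generation $\ell_{J+1}-1$ of $T_2$ the first has descendant tree in $\mathcal E_{J+1}$ and the others in $\mathcal E_0$. (Recall $\ell_{J+1}\ge2$.) This is a finite list of independent conditions of positive probability.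 For $T\in\mathcal S_J$:

* $\rho_J(T)\le1\le\ell_J$, because of $T_1$.
* $\rho_{J+1}(T)=\ell_{J+1}$: we have $\rho_{J+1}(T_i)=\infty$ for $i\ne2$, and applying (9) up the degree-$k_0$ vertices from generation $\ell_{J+1}-1$ gives $\rho_{J+1}(T_2)=\ell_{J+1}-1$.
* $\rho_j(T)=\infty$ for $j\ge J+2$: the same recursion starts from values that are all $\infty$.

**Step 3 (climbing from $J\ge1$).** The purpose is to place such a subtree below an arrival. Let $d=d_J$ and consider the event $Z=d$, $T_1\in\mathcal S_J$, $T_2,\dots,T_d\in\mathcal E_J$, of positive probability. All $d\ge x_J\ge N_J$ children have $\rho_J(T_i)\le\ell_J$, so $T\in G_J$ by (8). For $j>J$, $T\notin G_j$, since $d<x_{J+1}\le x_j$ by (iv). The only finite $\rho_j(T_i)$ with $j>J$ is $\rho_{J+1}(T_1)=\ell_{J+1}$, and $1+\ell_{J+1}>\ell_{J+1}$. So by (9) $\rho_j(T)=\infty$ for all $j>J$. Thus $T\in\mathcal E_J$, and $M$ gives mass $1/d$ to $T_1$, where $\mathcal J(T_1)=J+1$.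

**Step 4 (climbing from $0$).** The purpose is the same for $J=0$. Take $Z=k_0$; $T_2,\dots,T_{k_0}\in\mathcal E_0$; and $T_1$ with all degrees $k_0$ in generations $0,\dots,\ell_1-1$, the first vertex of its generation $\ell_1$ having descendant tree in $\mathcal E_1$ and the others in $\mathcal E_0$. Then $\rho_1(T_1)=\ell_1$ and $\rho_j(T_1)=\infty$ for $j\ge2$, so $\mathcal J(T_1)=1$. By (9), $\rho_1(T)=\infty$ and $\mathcal J(T)=0$. $M$ gives $T_1$ mass $1/k_0$. $\square$

**Lemma 5.** For GW-a.e. $T\in\mathcal E_J$, $M(T)\{\xi:\mathcal J(T(\xi_n))=J\ \forall n\}=0$.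

*Proof.* The idea is that returns to $\mathcal E_J$ form a renewal process: the information that the rule uses at level $J$ is reset at each visit to $\mathcal E_J$.

**Step 1 (the relevant information).** This step isolates what the decisions depend on. Let $\tau(T)=(\rho_j(T))_{j\ge\max(J,1)}$. By the recursion, $\tau(T)$ is a function of $Z$ and the $\tau(T_i)$. The events $\{\mathcal J=J\}$ and $\mathcal E_J$ are determined by $\tau$; in fact $T\in\mathcal E_J$ iff $\tau(T)=\tau^*$, with $\tau^*=(0,\infty,\infty,\dots)$ for $J\ge1$ and $\tau^*=(\infty,\infty,\dots)$ for $J=0$. When $\mathcal J(T)=J$, $\theta_T$ is determined by $Z$ and the $\tau(T_i)$.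

**Step 2 (renewal identity).** This step computes the effect of one return. For $T\in\mathcal E_J$ let $\mathrm{next}(T)$ be the set of $v\ne$ root with $T_v\in\mathcal E_J$ such that all $w$ strictly between the root and $v$ satisfy $\mathcal J(T_w)=J$, $T_w\notin\mathcal E_J$. A ray meets $\mathrm{next}(T)$ at most once. Fix a label $v$, and on $\{v\in T\}$ let $T^{(v)}$ be $T$ with the strict descendants of $v$ deleted. Going up from $v$, the values $\tau(T_{v_i})$, $i\le|v|$, are determined by $\tau(T_v)$ and $T^{(v)}$. So
$$\mathbf 1_{\mathcal E_J}(T)\,\mathbf 1\{v\in\mathrm{next}(T)\}\,M(T)(v)$$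
is a function of $T^{(v)}$ and $\tau(T_v)$: on the event, all $v_i$ with $i<|v|$ have $\mathcal J=J$, so all factors in (2) are determined. It vanishes unless $\tau(T_v)=\tau^*$, so it equals $\Phi_v(T^{(v)})\,\mathbf 1_{\mathcal E_J}(T_v)$ for some $\Phi_v\ge0$. On $\{v\in T\}$, $T_v$ is GW and independent of $T^{(v)}$. Summing over $v$, with $c_J=\sum_v\mathbf E[\Phi_v(T^{(v)});v\in T]$,
$$\mathbf E\Big[\mathbf 1_{\mathcal E_J}(T)\sum_{v\in\mathrm{next}(T)}M(T)(v)\,F(T_v)\Big]=c_J\,\mathbf E[\mathbf 1_{\mathcal E_J}F]\qquad(F\ge0).\tag{12}$$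

**Step 3 (returns die out).** This step shows that infinitely many returns have probability $0$. With $F=1$, (12) says that $c_J$ is the conditional probability, given $T\in\mathcal E_J$, that $\xi$ meets $\mathrm{next}(T)$. Meeting it forces $\mathcal J(T(\xi_1))=J$, so $c_J\le1-\pi_J<1$. Let $F_k(T)$ be the $M(T)$-probability of at least $k$ successive returns. By consistency $F_{k+1}(T)=\sum_{v\in\mathrm{next}(T)}M(T)(v)F_k(T_v)$ on $\mathcal E_J$, so by (12) $\mathbf E[F_k\mid\mathcal E_J]=c_J^k\to0$. Since $F_k$ decreases to the probability of infinitely many returns, the latter is $0$ for a.e. $T\in\mathcal E_J$.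

**Step 4 (staying means returning).** This step finishes the proof. For $M(T)$-a.e. ray, staying at level $J$ forever implies infinitely many returns. For $J=0$ every step is a return. For $J\ge1$, after an arrival $\rho_J\le\ell_J$, and then $\rho_J$ drops by $1$ per step until it is $0$, which is again an arrival. $\square$

**Consequence.** For GW-a.e. $T$, Lemma 5 applies to all $T_v$ and all $J$. Up to an $M(T)$-null set, a ray along which $\mathcal J(T(\xi_n))$ stays bounded has $\mathcal J$ eventually equal to some $J$; it then meets $\mathcal E_J$ at some vertex $v$ and stays at level $J$ afterwards. By consistency each of the countably many $v$ contributes $M(T)(v)\cdot0=0$. Hence a.s.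
$$\mathcal J(T(\xi_n))\uparrow\infty\quad\text{for }M(T)\text{-a.e. }\xi .\tag{13}$$

**Remark (no invariant measure).** A shift-invariant probability measure $\mu\ll\mathrm{GW}\times M$ cannot exist for this $M$: under $\mu$ the law of $\mathcal J(T(\xi_n))$ would not depend on $n$, it is carried by finite values, and yet (13) forces $\mu(\mathcal J(T(\xi_n))\le K)\to0$ for every $K$. So the ergodic-theorem attempt from the section on entropy drift has nothing to work with here.

## Counting arrivals gives dimension $\log m$

**Step 1 (one arrival is worth $\ell_j+1$ steps).** This step compares $\log N_j$ with $\ell_j$. Since $N_j\ge y_jx_j^{-\varepsilon_j}/32$, (7) gives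
$$\log N_j\ge\ell_j\Big[(1-\alpha_j)\log m-\tfrac1{\kappa+j}\Big]-1-\log32 .$$
As $\ell_j\ge j\to\infty$, $\liminf_j\log N_j/(\ell_j+1)\ge\log m$. Fix $\varepsilon\in(0,1)$ and choose $J_0\ge1$ with $\log N_i\ge(1-\varepsilon)(\ell_i+1)\log m$ for all $i\ge J_0$.

**Step 2 (counting arrivals).** This step bounds $M(\xi_n)$ from above. Let $\xi$ be a typical ray, $n_0$ the first time with $\mathcal J(T(\xi_{n_0}))\ge J_0$, let $n>n_0$ and $J=\mathcal J(T(\xi_n))$. For $J_0\le i\le J$ let $I_i$ be the set of $t\in[n_0,n)$ with $\mathcal J(T(\xi_t))=i$, an integer interval, possibly empty, and let $a_i$ be the number of arrivals in $I_i$, i.e. $T(\xi_t)\in\mathcal E_i$. At the first time of $I_i$, and right after each arrival if still in $I_i$, $\rho_i\le\ell_i$; after a non-arrival time $\rho_i$ has decreased by $1$. So every run of non-arrivals has length at most $\ell_i$, and there are at most $a_i+1$ runs: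
$$|I_i|\le a_i(\ell_i+1)+\ell_i .$$
Each arrival in $I_i$ contributes a factor at most $1/N_i$ to (2). Hence
$$-\log M(\xi_n)\ge\sum_{i=J_0}^Ja_i\log N_i\ge(1-\varepsilon)\log m\sum_{i=J_0}^J\big(|I_i|-\ell_i\big)=(1-\varepsilon)\log m\Big(n-n_0-\sum_{i=J_0}^J\ell_i\Big).\tag{14}$$

**Step 3 (the wasted steps are negligible).** This step shows $\sum_{i\le J}\ell_i=o(n)$. By (iv), $\sum_{i\le J}\ell_i\le2\ell_J\le2(\log x_J)/J$. Let $n$ be so large that $J\ge j(T)$, possible by (13). Since $\rho_J(T(\xi_n))<\infty$, (11) forces $n\ge L_J+1>\log x_J/(4\log m)$. So $\sum_{i\le J}\ell_i\le8n(\log m)/J$, which is $o(n)$ because $J\to\infty$ as $n\to\infty$.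

**Step 4 (conclusion).** By (14), $\liminf_n-\frac1n\log M(\xi_n)\ge(1-\varepsilon)\log m$ for every $\varepsilon\in(0,1)$. By (D2) and (D3), $\dim_HM(T)=\log m$ a.s.

## The rule differs from UNIF

This section excludes that we have built UNIF. Let $\mathcal Q$ be the event: root degree $k_0$, $T_1\in\mathcal E_1$, $T_2,\dots,T_{k_0}\in\mathcal E_0$. It has positive probability. On $\mathcal Q$ the root is in no $G_j$ (as $k_0<x_1$), so by (9) $\rho_1(T)=1\le\ell_1$ and $\rho_j(T)=\infty$ for $j\ge2$. So $\mathcal J(T)=1$, the root is in travel mode, and $M$ gives all mass to $T_1$, whereas UNIF charges every child and $k_0\ge2$. So $\mathbf P(M(T)=\mathrm{UNIF}_T)<1$, and by the 0–1 law it is $0$. Together with the previous section, this proves (B) with an isomorphism-invariant $M$, except for the clause on charging every vertex.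

**Remark (which step of (A) breaks).** Suppose $\mathbf E[Z\log Z]<\infty$ but no moment above $1$ is finite. By the Kesten–Stigum theorem $W_n\to W$ a.s. with $\mathbf E[W]=1$. Then $W>0$ a.s., the recursion for $W$, Lemma 2 and the four concluding steps of (A) go through unchanged once (4) is granted. Since their conclusion is false for the present $M$, estimate (4) must fail for some $D$ with $\mathbf P(D)>0$.

## A version charging every vertex

**Step 1 (a small admixture of equal splitting).** This step defines the modified rule. Let $R_J=\#\{n:\mathcal J(T(\xi_n))=J\}$, finite a.s. under $\mathrm{GW}\times M$ by (13). For $J\ge1$ choose $\eta_J\in(0,\frac12)$ with $(\mathrm{GW}\times M)(\eta_JR_J>2^{-J})\le2^{-J}$, and put $\eta_0=\eta_\infty=0$. By Borel–Cantelli, a.s. for $M(T)$-a.e. $\xi$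
$$\sum_n\eta_{\mathcal J(T(\xi_n))}=\sum_J\eta_JR_J<\infty .\tag{15}$$
Let $M^\circ$ be the rule with one-step probabilities $(1-\eta_{\mathcal J(T)})\,\theta_T+\eta_{\mathcal J(T)}\cdot(\text{equal split})$. It is isomorphism invariant. It charges every vertex: when $\mathcal J\in\{0,\infty\}$, $\theta_T$ is already the equal split.

**Step 2 ($M\ll M^\circ$).** This step transfers the dimension. Along $M$-a.e. ray, $M(\xi_n)/M^\circ(\xi_n)\le\prod_{t<n}(1-\eta_{\mathcal J(T(\xi_t))})^{-1}$ is bounded in $n$, by (15) and $\eta_J<\frac12$. Let $A_K=\{\xi:\sup_nM(\xi_n)/M^\circ(\xi_n)\le K\}$, so $M(\bigcup_KA_K)=1$. Given a Borel set $B$ and $\eta>0$, cover $B$ by disjoint cylinders of total $M^\circ$-mass at most $M^\circ(B)+\eta$ (outer regularity; open sets are disjoint unions of cylinders). A cylinder that meets $A_K$ has $M$-mass at most $K$ times its $M^\circ$-mass. So $M(B\cap A_K)\le K(M^\circ(B)+\eta)$, and since $\eta$ is arbitrary, $M^\circ(B)=0$ implies $M(B\cap A_K)=0$ for all $K$, hence $M(B)=0$. Therefore every $E$ with $M^\circ(\partial T\setminus E)=0$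 also has $M(\partial T\setminus E)=0$, and $\dim_HM^\circ(T)\ge\dim_HM(T)=\log m$. Equality holds by (D3).

**Step 3 (different from UNIF).** This step makes sure that we do not land on UNIF by accident. Replacing $\eta_1$ by $\eta_1/2$ preserves all of the above. On $\mathcal Q$ we have $\mathcal J(T)=1$ and $\theta_T$ is the point mass on $T_1$, so $M^\circ$ gives $T_1$ the mass $1-\eta_1(1-1/k_0)$, which changes under this replacement because $k_0\ge2$. So at most one of the two rules is a.s. equal to UNIF. Choose one that is not; by the 0–1 law it is a.s. different from UNIF. This completes the proof of (B). $\blacksquare$
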